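# Decremental reachability in planar digraphs: counting reachability sets over all vertices and all times

## 1. Six vertices and two deletions

Take the vertices $u,b_1,b_2,b_3,x,y$ and the arcs
$$u\to b_1,\quad u\to b_2,\quad b_1\to x,\quad b_2\to x,\quad x\to y,\quad b_3\to y .$$
The graph is planar. Think of $P=\{u,b_1,b_2,b_3\}$ as a region of a map: $u$ is inside, and $X=\{b_1,b_2,b_3\}$ is its border. We delete $x\to y$ first and $b_2\to x$ second, and we want to know at each moment which vertices $u$ reaches.

Record two kinds of sets. Inside the region, $u$ reaches the border vertices in $A_u=\{b_1,b_2\}$. For each vertex $v$ let $B_v\subseteq X$ be the set of border vertices that reach $v$ in the whole current graph. Writing $B_v^t$ for this set after $t$ deletions, we find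

* $t=0$: $B_x=\{b_1,b_2\}$ and $B_y=\{b_1,b_2,b_3\}$;
* $t=1$: $B_x=\{b_1,b_2\}$ and $B_y=\{b_3\}$;
* $t=2$: $B_x=\{b_1\}$ and $B_y=\{b_3\}$,

and always $B_{b_i}=\{b_i\}$, $B_u=\emptyset$. A path from $u$ to $y$ must leave the region through the border, so $u$ reaches $y$ exactly when $A_u\cap B_y\ne\emptyset$. At time $0$ the intersection has two elements: yes. At time $1$ it is empty: no. For $x$ at time $2$ we get $\{b_1,b_2\}\cap\{b_1\}\neq\emptyset$: yes.

Now list all sets that ever occurred as some $B_v^t$, over all $v$ and $t=0,1,2$:
$$\emptyset,\ \{b_1\},\ \{b_2\},\ \{b_3\},\ \{b_1,b_2\},\ \{b_1,b_2,b_3\}. \tag{1}$$
There are six. The sets $\{b_1,b_3\}$ and $\{b_2,b_3\}$ never occurred. If only few sets ever occur, we can tabulate the size of $A_u\cap S$ for each set $S$ that does, and answer a query by one table lookup. The lecture is about how few sets occur, and about what that buys.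

Here is the general task. A *decremental transitive closure algorithm* is initialized with a planar digraph on $n$ vertices with $m$ arcs. It then processes an online sequence of arc deletions, possibly until no arc is left. At any moment it must answer queries: given $u,v$, is there a directed path from $u$ to $v$ in the current graph? Its *amortized update time* is $U(n)$ if, for every such graph and every deletion sequence, initialization and all deletions together take $O((n+m)\,U(n))$ time. For planar graphs $m=O(n)$, so this means $O(n\,U(n))$, also when few or no arcs are deleted. The query time is the time for a single query. We ask: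

*Is there, for some fixed $\epsilon>0$, such an algorithm with amortized update time $O(n^{1-\epsilon})$ and query time $O(\operatorname{polylog} n)$, for all planar digraphs and all deletion sequences?*

The answer is yes. Theorem A below gives total time $\tilde O(n^{2-1/21})$ with $O(1)$ query time, so $\epsilon=1/22$ works. Theorems B and C improve the exponent.

Conventions: we work on a word RAM with $O(\log n)$-bit words, $\tilde O$ hides factors polylogarithmic in $n$, and $n\ge2$. Loops are ignored. For parallel arcs we keep multiplicities and act only when the last copy is deleted, so we assume that there are no parallel arcs and $m=O(n)$. We write $a\to_H b$ if the digraph $H$ has a directed path from $a$ to $b$; the trivial path is allowed, so $a\to_H a$.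

## 2. One source, and the price of $n$ sources

For one source the problem is solved very well. We use the following as a black box.

**Fact 1 (SSR).** [Italiano, Karczmarz, Łącki, Sankowski, *Decremental single-source reachability in planar digraphs*, STOC 2017.] For a planar digraph on $M$ vertices and a fixed source, any online sequence of arc deletions is processed in $O(M\log^2M\log\log M)$ total time, including initialization, while the set of vertices reachable from the source is maintained explicitly.

In particular, membership in the reachable set is tested in $O(1)$ time. We shall also need to be told which vertices have just become unreachable.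

**Listing newly unreachable vertices.** *All newly unreachable vertices can be listed after each deletion, with extra work $O(\#\text{vertices}+\#\text{arcs})$ in total over all deletions, plus $O(1)$ per deletion.*

Keep a mark on every vertex that was reachable before the current deletion. Let $(x,y)$ be deleted.

If $y$ was unreachable before, then so was $x$, no path from the source used $(x,y)$, and nothing changes. If $y$ is still reachable, nothing changes either: a vertex reached by a path through $(x,y)$ is reached from $y$ by the part of the path after the last use of $(x,y)$, and $y$ is reachable.

Otherwise $y$ has just become unreachable. Let $z$ be any newly unreachable vertex. Before the deletion there was a simple path from the source to $z$, and it used $(x,y)$. Its part from $y$ to $z$ does not contain $(x,y)$, so it survives. All vertices of this part were reachable before. None is reachable now, since otherwise $z$ would be. So a forward search from $y$, through vertices that were reachable before and are not now, finds $z$. Each vertex found loses its mark, so over the whole sequence each vertex is scanned at most once.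

The first thing to try is one SSR structure per vertex. Queries take $O(1)$ time. The total update time is $\tilde O(n^2)$, that is, amortized $\tilde O(n)$, and this is exactly the exponent we have to beat.

A better single-source algorithm cannot rescue this plan. Take the directed path $v_1\to v_2\to\dots\to v_n$ and delete its arcs: the number of reachable pairs drops from $\binom n2+n$ to $n$. Any method that writes down each lost pair separately spends $\Omega(n^2)$ time here. The reachability matrix must be stored in compressed form.

## 3. Cutting at small boundaries

The compression starts from the example of Section 1: paths leaving a region cross its border. To have small borders we first make the degrees small.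

**Reduction to a connected plane graph of maximum degree at most 3.** Embed the underlying undirected graph of the initial digraph in the plane, and add auxiliary edges, carrying no arcs, so that it becomes connected and stays planar. Each undirected edge carries $0$, $1$ or $2$ arcs, and two arcs on the same edge have opposite directions. Replace each vertex of degree $d\ge3$ by a cycle of $d$ vertices in rotation order, one for each incident edge, and each vertex of degree $2$ by a single edge, one end for each incident edge. The new edges carry permanent arcs in both directions.

A cycle vertex has two neighbors on its cycle and one outside, so the result is a connected plane graph $G^+$ of maximum degree at most $3$. It has $N=O(n)$ vertices, because the degrees of a planar graph sum to $O(n)$, and it is computed in $O(n)$ time. Choose one representative for each original vertex. The vertices replacing one original vertex reach each other by permanent arcs, so reachability between representatives equals reachability between original vertices. Deletions correspond one to one.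

From now on $V=V(G^+)$. The digraphs on $V$ after $0,1,2,\dots$ deletions are $G_0\supseteq G_1\supseteq G_2\supseteq\cdots$, and $G$ denotes the current one. They have $O(n)$ arcs, and their underlying graphs are subgraphs of $G^+$.

**Fact 2 (Division).** [Frederickson, SIAM J. Comput. 1987.] For a planar $N$-vertex graph of maximum degree at most $3$ and $1\le r\le N$ one can compute in $O(N\log N)$ time $O(N/r)$ *regions* (vertex sets covering $V$), each with $O(r)$ vertices, where each vertex of a region is either an *interior* or a *boundary* vertex of it. An interior vertex of a region lies in no other region, and all its neighbors lie in that region. A vertex lying in at least two regions is a boundary vertex of each of them. Each region has at most $c\sqrt r$ boundary vertices.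

*Example.* For a path on $N=qr+1$ vertices, take $q$ consecutive blocks of $r+1$ vertices, consecutive blocks sharing an end vertex. Call the two ends of each block its boundary vertices. All requirements hold, with only two boundary vertices per region.

For a region $P$ let $V(P)$ be its vertex set and $\partial P$ its set of boundary vertices. We also write $P$ for the current induced subgraph $G[V(P)]$. Put $k=\lceil c\sqrt r\rceil$, so $|\partial P|\le k$ and $k=\Theta(\sqrt r)$. Since there are $O(n/r)$ regions,
$$\sum_P|V(P)|=O(n),\qquad |E(P)|=O(|V(P)|),\qquad \sum_P|\partial P|=O(n/k). \tag{2}$$
For $u\in V(P)$ and $v\in V$ let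
$$A_u=\{b\in\partial P:\ u\to_P b\},\qquad B_v=\{b\in\partial P:\ b\to_G v\}.$$

**Query criterion for regions.** *For $u\in V(P)$ and $v\in V$,*
$$u\to_G v\iff \big(v\in V(P)\text{ and }u\to_Pv\big)\ \text{ or }\ A_u\cap B_v\neq\emptyset. \tag{3}$$

*Proof.* The right side clearly implies the left. Conversely, let $\pi$ be a path from $u$ to $v$ in $G$. If $\pi$ stays in $V(P)$, then $u\to_Pv$. Otherwise let $x$ be the last vertex of $\pi$ before it first leaves $V(P)$. Then $x$ has a neighbor outside $V(P)$, so it is not interior, and $x\in\partial P$. The part of $\pi$ up to $x$ stays in $V(P)$. So $u\to_Px\to_Gv$, and $x\in A_u\cap B_v$. $\square$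

The sets $B_v$ come from SSR structures in $G$ started only at boundary vertices. By (2) this costs $\tilde O(n)\cdot O(n/k)=\tilde O(n^2/k)$. That is the gain we want. The sets $A_u$ come from structures inside the regions, in total $\sum_P\tilde O(|V(P)|^2)=\tilde O(nr)=\tilde O(nk^2)$. What remains is to decide whether $A_u\cap B_v$ is empty.

*The path case.* In the block division of a path, $B_v\subseteq\partial P$ has at most $4$ possible values, and testing $A_u\cap B_v$ takes constant time. The regions have $r$ vertices and two boundary vertices, so the total is $\tilde O(n^2/r+nr)$, which is $\tilde O(n^{3/2})$ for $r=\Theta(\sqrt n)$.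

*The general case.* Comparing $A_u$ and $B_v$ element by element takes $O(k)$ time per query. That is too slow unless $k$ is polylogarithmic, and then $n^2/k$ saves too little. A table indexed by $(u,v)$, for all $u\in V(P)$ and all $v\in V$, has at least $n^2$ entries over all regions. A table indexed by $(u,S)$ for all $S\subseteq\partial P$ has $2^k$ rows, which again forces $k=O(\log n)$.

So we index the table by $u$ and by only those sets $S$ that really occur as $B_v$. Here one must count carefully. Suppose we could bound, at each moment separately, the number of sets $B_v$ by some $p$. The sets change with time, so over $\Theta(n)$ deletions this only bounds the number of rows per region by $O(np)$. Filling a row takes about $rk$ steps, and there are $O(n/r)$ regions, so the resulting bound is of order $n^2kp$: worse than the trivial algorithm. We need a bound on the number of sets over all vertices *and all moments together*.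

## 4. Few reachability sets over space and time

A small example shows where such a bound can and cannot come from. Let $G_0$ be the star with arcs $b_i\to x$, $i=1,\dots,k$, and $X=\{b_1,\dots,b_k\}$. Under deletions $B_x$ runs down a chain, so it takes at most $k+1$ values. If arcs could also be reinserted, $B_x$ could take all $2^k$ values, although only subgraphs of one star are involved. So planarity alone is not enough. The proof has to use that the graphs decrease.

**Definition.** A family $\mathcal F$ of subsets of a set $X$ *shatters* $T\subseteq X$ if every subset of $T$ has the form $F\cap T$ with $F\in\mathcal F$.

*Example.* The family (1) shatters $\{b_1,b_2\}$: the members $\emptyset,\{b_1\},\{b_2\},\{b_1,b_2\}$ give all four traces. It does not shatter $\{b_1,b_2,b_3\}$, because $\{b_1,b_3\}$ is missing.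

**Fact 3 (Sauer–Shelah).** A family of subsets of a $k$-set that shatters no $(d+1)$-set has at most $\sum_{i\le d}\binom ki\le(k+1)^d$ members.

(The last inequality: sending a function $\{1,\dots,d\}\to X\cup\{*\}$ to its set of values in $X$ maps $(k+1)^d$ functions onto all subsets of size at most $d$.) For (1) we have $k=3$, $d=2$, and the bound $1+3+3=7$.

We also recall that a planar graph has no $K_5$ minor. In particular it does not contain five pairwise disjoint connected subgraphs (*branch sets*) together with ten pairwise internally disjoint paths, one joining each pair of branch sets, whose internal vertices avoid all branch sets.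

**Lemma 1 (space-time VC bound).** *Let $G_0\supseteq G_1\supseteq\cdots$ be digraphs on $V$ such that the underlying graph of $G_0$ is planar. Let $X\subseteq V$ and $B_v^t=\{b\in X:b\to_{G_t}v\}$. Then $\mathcal F=\{B_v^t:v\in V,\ t\ge0\}$ shatters no $20$-element set. Hence $|\mathcal F|\le(|X|+1)^{19}$.*

The plan is to turn a shattered set into a $K_5$ minor. For a set $S$ that is a trace, the paths witnessing it form a connected subgraph. The key is that disjoint sets have disjoint witnesses, even though these may live at different times.

**Step 1: witnesses.** This step turns traces into connected subgraphs. Suppose $T\subseteq X$ is shattered. For each nonempty $S\subseteq T$ choose $(v_S,t_S)$ with $B_{v_S}^{t_S}\cap T=S$, and for each $b\in S$ a path $\pi_{S,b}$ from $b$ to $v_S$ in $G_{t_S}$. Let $H_S$ be the union of these paths. As an undirected graph it is connected, since all paths end in $v_S$, and it contains $S$. It is a subgraph of the underlying graph of $G_0$.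

**Step 2: disjoint sets have disjoint witnesses.** This is where monotonicity in time is used. Claim: *if $S\cap S'=\emptyset$, then $H_S$ and $H_{S'}$ have no common vertex.* By symmetry let $t_S\le t_{S'}$. Suppose $x$ lies on $\pi_{S,a}$ and on $\pi_{S',c}$, with $a\in S$ and $c\in S'$. The part of $\pi_{S',c}$ from $c$ to $x$ lies in the later graph $G_{t_{S'}}\subseteq G_{t_S}$, so it is also available at time $t_S$. The part of $\pi_{S,a}$ from $x$ to $v_S$ lies in $G_{t_S}$. Together, $c\to_{G_{t_S}}v_S$, so $c\in B_{v_S}^{t_S}\cap T=S$. But $c\in S'$ and $S\cap S'=\emptyset$, a contradiction.

**Step 3: choosing the sets.** This step arranges subsets of $T$ so that Step 2 gives every disjointness needed for $K_5$. The obvious try is $|T|=5$, with the five singletons as branch sets and the ten pairs as connections. It stalls: the connections for $\{b_1,b_2\}$ and $\{b_1,b_3\}$ come from sets with a common element, so Step 2 does not say that they are disjoint. The remedy is to give each branch set a separate element for each of its four connections. Let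
$$T=\{\tau_{ij}:\ i,j\in\{1,\dots,5\},\ i\neq j\},\qquad |T|=20,$$
$$S_i=\{\tau_{ij}:j\ne i\},\qquad E_{ij}=\{\tau_{ij},\tau_{ji}\}\quad(i<j).$$
The sets $S_1,\dots,S_5$ are pairwise disjoint, the ten sets $E_{ij}$ are pairwise disjoint, and $E_{ij}\cap S_l=\emptyset$ for $l\ne i,j$. If $T$ is shattered, Step 2 gives:

* the $H_{S_i}$ are pairwise disjoint;
* the $H_{E_{ij}}$ are pairwise disjoint;
* $H_{E_{ij}}$ is disjoint from $H_{S_l}$ for $l\ne i,j$.

**Step 4: the minor.** This step assembles $K_5$. The graph $H_{E_{ij}}$ is connected, meets $H_{S_i}$ in $\tau_{ij}$, and meets $H_{S_j}$ in $\tau_{ji}$. Take a shortest undirected path in $H_{E_{ij}}$ between $V(H_{S_i})$ and $V(H_{S_j})$. Its length is at least $1$, because these two sets are disjoint. It has no internal vertex in $H_{S_i}$ or $H_{S_j}$, because it is shortest, and none in another $H_{S_l}$, by the third item. The ten paths are pairwise disjoint by the second item. With the branch sets $H_{S_1},\dots,H_{S_5}$ they form a $K_5$ minor in the underlying graph of $G_0$, which contradicts planarity. So no $20$-element set is shattered, and Fact 3 with $d=19$ gives the count. $\square$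

## 5. Names for sets

To use Lemma 1, each vertex must know which of the few sets its current $B_v$ is. We need a name for a set that depends only on the set, not on the order in which elements were removed.

**Canonical identifiers.** Fix a ground set $X$ of size $k\le O(n)$. Represent $S\subseteq X$ by a perfect binary tree over its bit vector, padded to a power of two, with shared nodes: a node is determined by its level and the pair of identifiers of its children. The pairs are kept in one balanced search tree per ground set, and identifiers are consecutive integers. Equal sets get the same root identifier and different sets get different ones.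

*Example.* Let $k=4$, and let the leaves for the bits $0,1$ have identifiers $0,1$. The set with bits $1010$ needs the node $(1,0)$, which gets identifier $2$ and is used twice, and the root $(2,2)$, which gets $3$. Removing the third element creates $(0,0)$ with identifier $4$ and the root $(2,4)$ with identifier $5$. Any other vertex whose set becomes $1000$, by whatever route, looks up the same pairs and arrives at identifier $5$.

Inserting or removing one element looks up or creates $O(\log k)$ nodes, so it takes $O(\log^2n)$ time, deterministically. The elements of a set can be read off its tree in $O(k)$ time. A dynamic array, indexed by identifiers, holds for some roots a pointer to a *row*, to be defined with each data structure. Its length is the number of created nodes, so its cost is covered by node creations.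

During one deletion step a set may lose several elements one after another. Rows are created only for roots that are current *at the end* of a step. For this we keep a list of the touched sets, and at the end of the step we store with each of them a direct pointer to its row. So a query needs no search.

## 6. A polynomial saving

**Theorem A.** *There is a decremental transitive closure algorithm for planar digraphs with total update time $\tilde O(n^{2-1/21})$, including initialization, for every online deletion sequence, and $O(1)$ query time. Hence its amortized update time is $O(n^{1-1/22})$.*

**Step 1: the maintained data.** This step fixes what is stored. Compute a division of $G^+$ with parameter $r$, and let $k=\lceil c\sqrt r\rceil$ as in Section 3. For each $u\in V$ fix one region $P(u)\ni u$. For every region $P$ maintain: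

1. for every $b\in\partial P$, an SSR structure from $b$ in $G$;
2. for every $u\in V(P)$, an SSR structure from $u$ in $P$; this gives the bits $[u\to_Pv]$ for $v\in V(P)$, and the sets $A_u$ as bit vectors;
3. for every $v\in V$, the canonical identifier of $B_v$ (ground set $\partial P$), updated whenever a structure of item 1 reports that $v$ became unreachable from $b$;
4. for every set $S$ that has been equal to some $B_v$ at time $0$ or at the end of some step: its bit vector, and a row of counters $\mathrm{cnt}_S[u]=|A_u\cap S|$ for $u\in V(P)$; also, for each $v\in V$, a pointer to the row of its current $B_v$;
5. an array of length $N$ giving for each $v\in V$ its local index in $V(P)$, or the information $v\notin V(P)$.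

For each arc we store the list of regions containing both its ends. A deleted arc is forwarded to all structures of item 1 and to the structures of item 2 of the regions in its list.

A row is created when its set $S$ first occurs, after all other updates of that step, from the then current $A_u$. When $b$ leaves $A_u$, which is reported by the listing procedure of Section 2, $\mathrm{cnt}_S[u]$ is decremented in all existing rows with $b\in S$.

**Step 2: the query and its correctness.** To answer $(u,v)$, let $P=P(u)$. Answer "yes" iff ($v\in V(P)$ and $u\to_Pv$) or $\mathrm{cnt}_{B_v}[u]>0$. This takes $O(1)$ time by table lookup. A row concerns a fixed set $S$, and only the sets $A_u$ change, so the counters are exact. At the end of each step every current $B_v$ has a row. Hence the answer is the right side of (3), which is correct.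

**Step 3: the running time.** This step adds up the costs over all regions.

* *Item 1.* There are $O(n/k)$ sources by (2), each costing $\tilde O(n)$: $\tilde O(n^2/k)$. Forwarding $O(n)$ deletions to $O(n/k)$ structures costs $O(n^2/k)$.
* *Item 2.* The structures cost $\sum_P\tilde O(|V(P)|^2)=\tilde O(nr)=\tilde O(nk^2)$. Forwarding is included: region $P$ has $O(|V(P)|)$ arcs, each deleted at most once and passed to $|V(P)|$ structures.
* *Item 3.* Each pair $(b,v)$ causes at most one insertion, at initialization, and at most one removal: $\tilde O(n\sum_P|\partial P|)=\tilde O(n^2/k)$. Setting up costs $O(n)$ per region, in total $O(n^2/r)$. This covers the row-pointer updates, since a pointer changes only when its set was touched.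
* *Item 4.* Every row belongs to a set of the form $B_v^t$. By Lemma 1 with $X=\partial P$, at most $D=(k+1)^{19}$ rows are ever created in a region. Creating a row costs $O(rk)$. There are $O(rk)$ events "$b$ leaves $A_u$", each costing $O(D)$ to run through the rows. This is $O(Drk)$ per region, and over $O(n/r)$ regions $O(nDk)=O(nk^{20})$.
* *Item 5.* $O(n)$ per region, in total $O(n^2/r)$.

Since $r=\Theta(k^2)$, the total is $\tilde O(n^2/k+nk^{20})$; computing the division costs only $O(n\log n)$. Choosing $k=\Theta(n^{1/21})$ makes both terms $n^{2-1/21}$. So the total is $\tilde O(n^{2-1/21})=O(n\cdot n^{1-1/22})$. $\square$

This settles the question. It uses only Facts 1, 2 and 3 as external results.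

## 7. Pieces, bonds and discs

The exponent $19$ came from building a $K_5$. We now use the plane more directly: two paths in a disc whose ends alternate on the bounding curve must cross. The boundary of a region need not lie on one closed curve with the rest of the graph on one side of it, and a path from $b\in\partial P$ to $v$ may run back through $P$. So we make the parts connected, treat each component of the complement separately, and look only at the last exit of a path.

**Step 1: pieces.** This step replaces regions by a partition of $V$ into connected sets. Take a division of $G^+$ with parameter $r$ and assign each boundary vertex to one region containing it. Together with the interior vertices this gives a partition of $V$ into sets $W_P\subseteq V(P)$. Let $\delta(\cdot)$ denote edge cuts in $G^+$.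

Let $xy\in\delta(W_P)$ with $x\in W_P$. Either $x\in\partial P$, or $x$ is interior to $P$. In the second case $y\in V(P)\setminus W_P$, and since all interior vertices of $P$ lie in $W_P$, we get $y\in\partial P$. So every edge of $\delta(W_P)$ has an end in $\partial P$, and as degrees are at most $3$, $|\delta(W_P)|\le3|\partial P|$.

Split each $W_P$ into the connected components of $G^+[W_P]$. The resulting sets $W$ are the **pieces**. No edge joins two components of $G^+[W_P]$, so the cuts $\delta(W)$ of the pieces in $W_P$ partition $\delta(W_P)$. With $k_W=|\delta(W)|$ and a suitable $k=\Theta(\sqrt r)$,
$$|W|=O(k^2),\quad k_W\le k,\quad k_W\le3|W|,\quad \sum_Wk_W=O(n/k),\quad\sum_W|W|=N. \tag{4}$$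
Since $G^+$ is connected, $k_W\ge1$ unless $W=V$. So there are $O(n/k)+1$ pieces.

*Example.* In the path $1,2,\dots,9$ take the piece $W=\{4,5,6\}$. Then $k_W=2$, and $G^+-W$ has the two components $\{1,2,3\}$ and $\{7,8,9\}$, each joined to $W$ by one edge.

**Step 2: a curve around a component.** This step finds the disc. Fix a piece $W$ and (the vertex set of) a component $Y$ of $G^+-W$. All neighbors of $Y$ outside $Y$ lie in $W$, so $\delta(Y)=E(W,Y)$, and this is nonempty as $G^+$ is connected. The graph $G^+[Y]$ is connected. So is $G^+[V\setminus Y]$: it consists of $W$, which is connected, and other components of $G^+-W$, each adjacent to $W$. A nonempty cut whose two sides are connected is a *bond*, that is, a minimal nonempty cut.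

**Fact 4 (Diestel, *Graph Theory*, Prop. 4.6.1).** The bonds of a connected plane graph correspond to the cycles of its dual.

Draw the dual so that each dual edge $e^*$ crosses $e$ once and meets no other edge and no vertex of $G^+$. The cycle dual to $\delta(Y)$ is a simple closed curve $\gamma$ on the sphere. It meets $G^+$ in exactly one point $p_e$ of each $e\in\delta(Y)$, and there it crosses from one side of $e$ to the other, so the two ends of $e$ lie on different sides of $\gamma$. The connected graphs $G^+[Y]$ and $G^+[V\setminus Y]$ do not meet $\gamma$, so each lies on one side. Hence $Y$ is on one side and $V\setminus Y$ on the other.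

Let $\Delta$ be the closed disc bounded by $\gamma$ on the side of $Y$. Put $k_Y=|\delta(Y)|\ge1$, so $\sum_Yk_Y=k_W$.

**Step 3: the sets to be counted.** Let $E(W{\to}Y)$ be the set of arcs of $G_0$ from $W$ to $Y$. Each edge of $\delta(Y)$ carries at most one of them. For $v\in Y$ put
$$B_v^t=\{e\in E(W{\to}Y):\ e\in G_t,\ \mathrm{head}(e)\to_{G_t[Y]}v\}. \tag{5}$$
These are sets of *arcs*, and the paths in (5) stay in $Y$. In the path example, with arcs in both directions on each edge and $Y=\{1,2,3\}$, the only arc of $E(W{\to}Y)$ is $4\to3$. The set $B_1^t$ is $\{4\to3\}$ as long as $4\to3$, $3\to2$, $2\to1$ are all present, and empty afterwards.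

**Lemma 2.** *$\{B_v^t:v\in Y,\ t\ge0\}$ shatters no $4$-element set. Hence it has at most $(k_Y+1)^3$ members.*

*Proof.* Let $T=\{e_1,e_2,e_3,e_4\}$, indexed in the cyclic order of the points $p_{e_i}$ along $\gamma$. We show that the traces $\{e_1,e_3\}$ and $\{e_2,e_4\}$ cannot both occur. Suppose $B_v^s\cap T=\{e_1,e_3\}$ and $B_w^t\cap T=\{e_2,e_4\}$.

**Step 1: two crossing sets.** This step produces a common point of the witnesses. Let $H_1$ be the union of the curves of paths in $G_s[Y]$ from $\mathrm{head}(e_1)$ and $\mathrm{head}(e_3)$ to $v$, and of the segments of $e_1$ and $e_3$ from $p_{e_i}$ to their heads. Define $H_2$ in the same way from $e_2,e_4,w,t$. The edges of $G^+[Y]$ do not meet $\gamma$, and each of the four segments meets it only in $p_{e_i}$. So $H_1,H_2\subseteq\Delta$. Both are path-connected. Hence $H_1$ contains an arc $J_1$ joining $p_{e_1}$ to $p_{e_3}$, and $H_2$ contains an arc $J_2$ joining $p_{e_2}$ to $p_{e_4}$, and these arcs meet $\gamma$ only in their ends.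

If $J_1$ and $J_2$ were disjoint, we could draw $K_5$ on the sphere. Its vertices are the four points $p_{e_i}$ and a point $q$ outside $\Delta$. Its edges are the four arcs of $\gamma$ between consecutive points, the chords $J_1$ and $J_2$ inside $\Delta$, and four arcs outside $\Delta$ from $q$ to the points $p_{e_i}$. This is impossible, so $H_1\cap H_2\ne\emptyset$.

**Step 2: a common vertex.** A common point could lie in the middle of an edge, and we need a vertex. In a plane graph, two edges that meet outside vertices are the same edge. The four boundary segments belong to four distinct edges, because each edge of $\delta(Y)$ carries at most one arc of $E(W{\to}Y)$, and none of these edges lies in $G^+[Y]$. Hence a common point of $H_1$ and $H_2$ is either a vertex of $Y$ or lies on a common edge of $G^+[Y]$, whose ends are then common. In both cases $H_1$ and $H_2$ share a vertex $x\in Y$, and $x$ lies on one of the paths of each.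

**Step 3: the later path also exists earlier.** This is the monotonicity argument of Lemma 1 again. Let $s\le t$. For some $e\in\{e_2,e_4\}$ the vertex $x$ lies on the chosen path from $\mathrm{head}(e)$, so $\mathrm{head}(e)\to x$ in $G_t[Y]\subseteq G_s[Y]$, and $e\in G_t\subseteq G_s$. Also $x\to v$ in $G_s[Y]$, because $x$ lies on a path to $v$. So $e\in B_v^s$, contrary to $B_v^s\cap T=\{e_1,e_3\}$. If $t<s$, the same argument with the roles exchanged puts $e_1$ or $e_3$ into $B_w^t$, a contradiction.

So no $4$-element set is shattered. The count is Fact 3 with $d=3$, on a ground set of size at most $k_Y$. $\square$

## 8. Total time $\tilde O(n^{9/5})$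

**Theorem B.** *There is a decremental transitive closure algorithm for planar digraphs with total update time $\tilde O(n^{9/5})$ (amortized $\tilde O(n^{4/5})$), including initialization, and $O(1)$ query time. The only dynamic black box is SSR; everything else is deterministic.*

The sets (5) describe only the part of a path after its last exit from $W$. Before that exit the path may have left $W$ and come back any number of times. So the set $B_v$ has to be translated into a set of border vertices of $W$ from which the rest of the trip is possible in the whole graph. The sets $C_S$ below do this.

**Step 1: targets.** This step defines what is tabulated. For a piece $W$ let $X_W$ be the set of tails of arcs of $G_0$ leaving $W$. Each edge of $\delta(W)$ carries at most one arc leaving $W$, so $|X_W|\le k_W$. For $u\in W$ let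
$$A_u=\{c\in X_W:\ u\to_{G[W]}c\}.$$
For $v\in Y$ let $B_v$ be the current set $B_v^t$. A **target** $\tau$ of $W$ is one of the following:

* a vertex $v\in W$, with $C_v=\{c\in X_W:c\to_Gv\}$;
* a set $S\subseteq E(W{\to}Y)$, for some component $Y$, that has occurred as $B_v$ with $v\in Y$ at time $0$ or at the end of a step, with $C_S=\{c\in X_W:\exists e\in S,\ c\to_G\mathrm{tail}(e)\}$.

In the second case $S$ is fixed once and for all, even if some of its arcs are deleted later. So the sets $C_\tau$ only shrink over time. For each target $\tau$ and $u\in W$ we maintain the bit $R(u,\tau)=[A_u\cap C_\tau\ne\emptyset]$. The row of $\tau$ is the array $R(\cdot,\tau)$.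

**Step 2: the query.** Let $u\in W$. If $v\in W$, answer "yes" iff $u\to_{G[W]}v$ or $R(u,v)=1$. If $v$ lies in a component $Y$ of $G^+-W$, answer "yes" iff $R(u,B_v)=1$. Each vertex stores its local index in its own piece, and for each piece $W$ each $v\notin W$ stores its component and a pointer to the row of its current $B_v$. So a query takes $O(1)$ time.

**Step 3: correctness.** First let $v\in W$. A path from $u$ to $v$ either stays in $W$, or the tail $c\in X_W$ of its first arc leaving $W$ satisfies $u\to_{G[W]}c\to_Gv$. The converse is clear.

Now let $v\in Y$. On a path from $u$ to $v$ take the last arc $e$ with tail in $W$. No vertex after $\mathrm{tail}(e)$ lies in $W$: it would be the tail of a later arc, or it would be $v$, which is not in $W$. So the rest of the path avoids $W$ and stays in the component containing $v$, which is $Y$. Thus $e\in E(W{\to}Y)$ and $\mathrm{head}(e)\to_{G[Y]}v$, so $e\in B_v$. Conversely, if $u\to_G\mathrm{tail}(e)$ for some $e\in B_v$, then $u\to_Gv$. Hence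
$$u\to_Gv\iff u\to_G\mathrm{tail}(e)\text{ for some }e\in B_v. \tag{6}$$
Since $\mathrm{tail}(e)\in X_W$, we have $u\to_G\mathrm{tail}(e)$ iff there is $c\in X_W$ with $u\to_{G[W]}c\to_G\mathrm{tail}(e)$: take as $c$ the tail of the first arc of the path leaving $W$, or $c=\mathrm{tail}(e)$ if the path stays in $W$. Combined with (6), $u\to_Gv$ iff $A_u\cap C_{B_v}\neq\emptyset$.

**Step 4: maintenance and cost.** This step says how each ingredient is kept and adds up the time. New set targets are created at the end of a deletion step, with respect to the then current graph. All other changes within a step are processed one at a time, on stored copies of the sets $A_u$ and $C_\tau$.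

1. *SSR in $G$ from every $c\in X_W$, and SSR in $G[Y]$ from $\mathrm{head}(e)$ for every $e\in E(W{\to}Y)$.* There are $O(\sum_Wk_W)=O(n/k)$ structures, costing $\tilde O(n^2/k)$ including forwarding of deletions. Computing the components $Y$ and the lookup tables costs $O(n)$ per piece, so $O(n^2/k+n)$.

2. *Canonical identifiers of all $B_v$,* with ground set $E(W{\to}Y)$ for $v\in Y$. Each pair $(e,v)$ is inserted at most once, and removed at most once: when $e$ is deleted or when $\mathrm{head}(e)\to_{G[Y]}v$ ceases to hold. (When $e$ is deleted we scan $Y$ once.) A piece has at most $\sum_Yk_Y|Y|\le Nk_W$ pairs. The cost, including row pointers, is $\tilde O(n\sum_Wk_W+n^2/k+n)=\tilde O(n^2/k+n)$.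

3. *SSR in $G[W]$ from every $u\in W$.* This costs $\sum_W\tilde O(|W|^2)=\tilde O(nk^2)$, including forwarding. It gives the bits $[u\to_{G[W]}v]$ and the sets $A_u$.

4. *Number of set targets of $W$.* By Lemma 2, and since $1\le k_Y\le k_W\le k$, it is at most
$$D_W\le\sum_Y(k_Y+1)^3\le8\sum_Yk_Y^3\le8k^2\sum_Yk_Y=8k^2k_W. \tag{7}$$

5. *The sets $C_\tau$.* For $v\in W$ they are read off from item 1, in $O(k_W|W|)$ time per piece and $O(nk)$ in total. For a set target $S$ keep the numbers $|\{e\in S:c\to_G\mathrm{tail}(e)\}|$ for $c\in X_W$; then $c\in C_S$ iff the number is positive. Initializing them costs $O(k_W^2)$ per $S$. There are at most $k_W^2$ events "$c\to_Gx$ ceases to hold" with $c,x\in X_W$. Each costs $O(1)$ per existing $S$, because at most $3$ arcs leaving $W$ have tail $x$. By (7) and (4) the total is $\sum_WO(D_Wk_W^2)=O\big(k^4\sum_Wk_W\big)=O(nk^3)$.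

6. *The bits $R(u,\tau)$.* Keep counters $|A_u\cap C_\tau|$ for all $u\in W$ and all of the at most $D_W+|W|$ targets. Creating a target costs $O(|W|k_W)$. When $c$ leaves $A_u$, decrement the counter for all $\tau$ with $c\in C_\tau$. When $c$ leaves $C_\tau$, decrement it for all $u$ with $c\in A_u$. As the changes are processed one at a time, an element that leaves both sets is subtracted exactly once. There are at most $|W|k_W$ events of the first kind, each costing $O(D_W+|W|)$, and at most $(D_W+|W|)k_W$ of the second kind, each costing $O(|W|)$. By (7), $D_Wk_W\le8k^2k_W^2\le8k^4$, and by (4), $|W|k_W=O(k^3)$. So the total is
$$\sum_WO\big((D_W+|W|)\,|W|\,k_W\big)=O\Big(\sum_W(k^4+k^3)|W|\Big)=O(nk^4).$$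

Everything together takes $\tilde O(n^2/k+nk^4)$. Choosing $k=\Theta(n^{1/5})$ gives $\tilde O(n^{9/5})$. $\square$

## 9. Total time $\tilde O(n^{7/4})$ in expectation

In Theorem B only item 6 costs as much as $nk^4$. It spends $O(|W|k_W)$ time on each target, although the row of a target has just $|W|$ bits. A row is itself a single-sink reachability problem on a graph of size $O(|W|)$. That graph has an extra vertex attached to all of $C_\tau$ and need not be planar, so we use a result for arbitrary digraphs.

**Fact 5 (SSR′).** [Bernstein, Probst, Wulff-Nilsen, STOC 2019.] For arbitrary digraphs with $M$ vertices and $L$ arcs there is decremental single-source reachability with always-correct answers, $O(1)$ query time, and expected total update time $\tilde O(M+L)$ for every fixed deletion sequence.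

**Theorem C (using SSR and SSR′).** *There is an always-correct decremental transitive closure algorithm for planar digraphs with expected total update time $\tilde O(n^{7/4})$ (amortized $\tilde O(n^{3/4})$) and $O(1)$ query time.*

**Step 1: rows as reachability problems.** Use the structure of Theorem B and replace only item 6. For each target $\tau$, at the moment it is created, form the graph obtained from $G[W]$ by adding a new vertex $t_\tau$ and the arcs $c\to t_\tau$ for $c\in C_\tau$. Run SSR′ from $t_\tau$ in the reverse of this graph. Forward deletions in $G[W]$, and delete the arc $c\to t_\tau$ when $c$ leaves $C_\tau$. Since $t_\tau$ has no outgoing arc before reversal, a path from $u$ to $t_\tau$ is a path in $G[W]$ from $u$ to some $c\in C_\tau$ followed by $c\to t_\tau$. So $u$ reaches $t_\tau$ iff $A_u\cap C_\tau\neq\emptyset$, that is, iff $R(u,\tau)=1$. This is an $O(1)$ query.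

**Step 2: cost.** These graphs have $O(|W|)$ vertices and, as $k_W\le3|W|$, $O(|W|)$ arcs. By (7), $D_W\le8k^3$, and by (4), $|W|=O(k^2)$. So the expected total cost of the new item 6 is
$$\sum_W\tilde O\big((D_W+|W|)\,|W|\big)=\tilde O(nk^3+nk^2).$$

**Step 3: the randomness.** The bound in Fact 5 is for fixed deletion sequences, so we check that the inputs do not depend on the random bits. The targets, the sets $C_\tau$ and the order in which changes are processed come from items 1–5. Hence the inputs fed to the SSR′ structures are functions of the deletion sequence only. Since the answers are always correct, they reveal nothing about the random bits. So the bound for fixed deletion sequences applies.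

Items 1–5 cost $\tilde O(n^2/k+nk^3)$, as in Theorem B. The total is $\tilde O(n^2/k+nk^3)$, and $k=\Theta(n^{1/4})$ gives $\tilde O(n^{7/4})$. $\square$

No optimality is claimed for any of the exponents.
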